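# Heat kernel asymptotics on noncompact symmetric spaces, along every sequence

## 1. One formula on the whole closed chamber

**Theorem 1.** Let $G$ be a connected noncompact semisimple Lie group with finite center, $K$ a maximal compact subgroup, and $\mathbb X=G/K$ the symmetric space of noncompact type, with the $G$-invariant metric induced by the Killing form. Let $h_t$ be the heat kernel of $\mathbb X$, and for $t>0$, $H\in\overline{\mathfrak a^+}$ put
$$f_t(H)=\mathbf b\Big(-i\frac H{2t}\Big)^{-1}t^{-\frac\ell2-|\Sigma^{++}|}\,\varphi_0(\exp H)\,e^{-|\varrho|^2t-\frac{|H|^2}{4t}} .\tag{1}$$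
Let $c_5>0$ be the constant, depending only on $\mathbb X$, of Theorem 2 below. Then
$$h_{t_j}(\exp H_j)\sim c_5\,f_{t_j}(H_j)\qquad(j\to+\infty)\tag{2}$$
for all sequences $t_j\to+\infty$ and $H_j\in\overline{\mathfrak a^+}$. Equivalently,
$$\sup_{H\in\overline{\mathfrak a^+}}\Big|\frac{h_t(\exp H)}{c_5f_t(H)}-1\Big|\longrightarrow0\qquad(t\to+\infty).\tag{3}$$

Here $x_j\sim y_j$ means $x_j/y_j\to1$. The two forms are equivalent: (3) gives (2) at once, and if (3) failed there would be $\varepsilon>0$, $t_j\to\infty$ and $H_j\in\overline{\mathfrak a^+}$ with $|h_{t_j}(\exp H_j)/(c_5f_{t_j}(H_j))-1|\ge\varepsilon$, against (2).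

We now go through the symbols. Let $\mathfrak g=\mathfrak k\oplus\mathfrak p$ be the Cartan decomposition, $\theta$ the Cartan involution, $B$ the Killing form, $\mathfrak a\subset\mathfrak p$ a maximal abelian subspace, and $\ell=\dim\mathfrak a$ the rank. $B$ is an inner product on $\mathfrak p$; it gives the metric of $\mathbb X$, the norm $|\cdot|$ and the identification $\mathfrak a^*=\mathfrak a$. A restricted root is a nonzero $\alpha\in\mathfrak a^*$ whose root space $\mathfrak g_\alpha=\{X:[H,X]=\alpha(H)X\ \forall H\in\mathfrak a\}$ is nonzero, and $m_\alpha=\dim\mathfrak g_\alpha$. The set of roots is $\Sigma$, the Weyl group is $W$, a choice of positive roots is $\Sigma^+$, and $\Sigma^{++}$ is the set of positive indivisible roots (those with $\alpha/2\notin\Sigma$). We write $\alpha(H)=\langle\alpha,H\rangle$, $N=|\Sigma^{++}|$, $n=\dim\mathbb X=\ell+\sum_{\alpha\in\Sigma^+}m_\alpha$, and $\varrho=\frac12\sum_{\alpha\in\Sigma^+}m_\alpha\alpha$. The closed chamber is $\overline{\mathfrak a^+}=\{H:\alpha(H)\ge0\ \forall\alpha\in\Sigma^+\}$.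 Positive roots are combinations of simple roots with nonnegative integer coefficients. Since $G=K\exp(\overline{\mathfrak a^+})K$, a $K$-bi-invariant function on $G$ is determined by its values at $\exp H$, $H\in\overline{\mathfrak a^+}$.

The heat kernel $h_t$ is the $K$-bi-invariant convolution kernel of $e^{t\Delta}$, with $\Delta$ the Laplace–Beltrami operator, and $h_t(x,y)=h_t(y^{-1}x)$. The function $\varphi_0$ is Harish-Chandra's ground spherical function, $\mathbf c$ is his $c$-function, $\boldsymbol\pi(\lambda)=\prod_{\alpha\in\Sigma^{++}}\langle\alpha,\lambda\rangle$ and $\mathbf b(\lambda)=\boldsymbol\pi(i\lambda)\mathbf c(\lambda)$. The function $\mathbf b$ is holomorphic near $-i\overline{\mathfrak a^+}$ and $\mathbf b(-iH)>0$ for $H\in\overline{\mathfrak a^+}$.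

In (1), the factor $e^{-|\varrho|^2t}$ carries the bottom of the spectrum of $-\Delta$, the Gaussian carries the distance, and $\varphi_0$ carries the geometry at infinity. The factor $\mathbf b(-iH/2t)^{-1}$ tends to the constant $\mathbf b(0)^{-1}$ when $|H|/t\to0$, so it matters only when $|H|$ is at least of order $t$.

**Example 1.** Let $\ell=1$ with a single positive root $\alpha$ and $m_\alpha=2$ (the case $G=SL(2,\mathbb C)$, where $\mathbb X$ is hyperbolic three-space up to scale). Put $H=r\alpha/|\alpha|$, $r\ge0$, so $\alpha(H)=|\alpha|r$; also $\varrho=\alpha$, $N=1$, $n=3$. On radial functions $\Delta=\partial_r^2+2|\alpha|\coth(|\alpha|r)\,\partial_r$, and a direct computation gives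
$$\Delta\Big(\frac{w(r)}{\sinh|\alpha|r}\Big)=\frac{w''-|\alpha|^2w}{\sinh|\alpha|r}.$$
With $w=|\alpha|r$ we see that $\varphi_0=\alpha(H)/\sinh\alpha(H)$: it is smooth, equals $1$ at the origin and has eigenvalue $-|\varrho|^2$. With $w=|\alpha|r\,(4\pi t)^{-3/2}e^{-|\alpha|^2t-r^2/4t}$ we get a solution of the heat equation, and Section 4 will show that it is the heat kernel:
$$h_t(\exp H)=(4\pi t)^{-3/2}\frac{\alpha(H)}{\sinh\alpha(H)}\,e^{-|\varrho|^2t-|H|^2/4t}.$$
The duplication formula makes $\mathbf b$ constant here (see $b_\alpha$ in (F3) below). Hence $h_t=c_5f_t$ is an identity, for every $t$ and $H$.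

**Theorem 2** (Anker–Ji, "Heat Kernel And Green Function Estimates", Theorem 5.1.1)**.** There is $c_5>0$ depending only on $\mathbb X$ such that (2) holds for all sequences $t_j\to+\infty$, $H_j\in\overline{\mathfrak a^+}$ satisfying one of the following two conditions: (i) $\langle\alpha,H_j\rangle\to+\infty$ for all $\alpha\in\Sigma^+$; (ii) $|H_j|=\mathcal O(t_j)$.

Theorem 1 says that both conditions can be dropped. Of Theorem 2 we shall use only case (i).

## 2. The sequences outside both conditions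

Formula (2) holds for a sequence as soon as every subsequence has a further subsequence along which it holds. So we may always pass to subsequences for which each $\alpha(H_j)$, $\alpha$ simple, is either bounded or tends to $+\infty$. Let $I$ be the set of simple roots with $\alpha(H_j)$ bounded. If $I=\emptyset$ we are in case (i). If $I$ contains all simple roots, then $H_j$ is bounded and we are in case (ii). In rank one nothing else can occur, so for rank one Theorem 1 follows from Theorem 2 alone.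

It also follows for a product of rank one spaces. The Killing form of a direct sum is the orthogonal sum, so $h_t$ is the product of the heat kernels of the factors, and $f_t$ is a constant times the product of the functions (1) of the factors. Each factor satisfies (2) along every sequence, and the constants match because they match along sequences of type (i).

This approach stops when $I$ is neither empty nor everything, and $|H_j|/t_j$ is unbounded. A first irreducible instance is $G=SL(3,\mathbb R)$, with $H=\mathrm{diag}(h_1,h_2,h_3)$, $\sum h_i=0$, simple roots $\alpha_1(H)=h_1-h_2$, $\alpha_2(H)=h_2-h_3$, third positive root $\alpha_1+\alpha_2$, all multiplicities $1$. Take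
$$\alpha_1(H_j)=1,\qquad\alpha_2(H_j)=t_j^2 .$$
Neither (i) nor (ii) holds along any subsequence. The point $H_j$ runs to infinity at bounded distance from the wall $\alpha_1=0$, much faster than $t_j$.

The plan is to drop from the heat equation the roots that are large at $H_j$. What remains, up to an exponentially small potential, is a heat equation on $\mathbb X_I\times\mathfrak a_I$, where $\mathbb X_I$ is a smaller symmetric space (a hyperbolic plane in the example). We then compare time $t_j$ with an earlier time $t_j-s_j$, $1\ll s_j\ll t_j$. At the earlier time we look only at points far from the walls, where case (i) applies.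

## 3. Spherical functions, the function $\mathbf b$, and uniqueness for bounded solutions

These are the textbook facts we need (Helgason, *Groups and Geometric Analysis*, Ch. II and IV). At regular $H\in\mathfrak a$, for smooth $K$-invariant $F$ on $\mathbb X$,
$$\Delta F=\Delta_{\mathfrak a}F+\sum_{\alpha\in\Sigma^+}m_\alpha\coth\alpha(H)\,\partial_\alpha F,\tag{4}$$
where $\partial_\alpha$ is the derivative along the vector of $\mathfrak a$ that represents $\alpha$. With $H(\cdot)$ the Iwasawa projection, the spherical functions are $\varphi_\lambda(g)=\int_Ke^{\langle i\lambda-\varrho,H(gk)\rangle}dk$, and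

* $\Delta\varphi_\lambda=-(\langle\lambda,\lambda\rangle+|\varrho|^2)\varphi_\lambda$ (bilinear extension for complex $\lambda$), and $\varphi_{w\lambda}=\varphi_\lambda$ for $w\in W$;
* $|\varphi_\lambda|\le\varphi_0\le1$ for $\lambda\in\mathfrak a^*$, $\ \varphi_\lambda(g^{-1})=\varphi_{-\lambda}(g)$, $\ \int_K\varphi_\lambda(xky)\,dk=\varphi_\lambda(x)\varphi_\lambda(y)$;
* the heat kernel is
$$h_t=C\int_{\mathfrak a^*}e^{-t(|\lambda|^2+|\varrho|^2)}\varphi_\lambda\,|\mathbf c(\lambda)|^{-2}\,d\lambda;\tag{5}$$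
* (Kostant) $\langle\varrho,H(\exp(H)k)\rangle\le\langle\varrho,H\rangle$ for $H\in\overline{\mathfrak a^+}$, $k\in K$.

About the heat semigroup we use the following. The kernel $h_t(x,y)$ is smooth, positive and symmetric, it satisfies $\int h_t(x,y)\,dy\le1$, and it is the increasing limit of the Dirichlet heat kernels of balls. By (5), $h_t\le h_t(e)$. For bounded Borel $f$, $\int h_t(x,y)f(y)dy$ is a bounded smooth solution of the heat equation for $t>0$; if $f$ is continuous it is continuous up to $t=0$ with value $f$. Finally, $\int_{d(x,y)\ge\delta}h_t(x,y)\,dy$ does not depend on $x$ and tends to $0$ as $t\to0$, for each $\delta>0$.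

All this remains true if the Killing metric is rescaled by positive constants on the irreducible factors of $\mathbb X$, with $|\cdot|$ and $\langle\cdot,\cdot\rangle$ changed accordingly. The functions $\varphi_\lambda$ ($\lambda$ a linear form on $\mathfrak a$) and the numbers $\alpha(H)$ do not depend on the rescaling, so neither do (F1) and (F2) below. This will be needed for $\mathbb X_I$.

**(F1)** $\varphi_0(\exp H)\asymp\prod_{\alpha\in\Sigma^{++}}(1+\alpha(H))\,e^{-\langle\varrho,H\rangle}$ on $\overline{\mathfrak a^+}$ (Anker, C. R. Acad. Sci. Paris 305 (1987) 371–374; also Anker–Ji, Sect. 2.2).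

Since $\varrho$ is a combination of the simple roots with positive coefficients, $\langle\varrho,H\rangle\ge c|H|$ on $\overline{\mathfrak a^+}$ with $c>0$. So (F1) shows that $\varphi_0\to0$ at infinity.

**(F2)** (Harish-Chandra) There is $c_3>0$ with $\varphi_0(\exp H)\sim c_3\,\boldsymbol\pi(H)\,e^{-\langle\varrho,H\rangle}$ as $\alpha(H)\to\infty$ for all $\alpha\in\Sigma^+$.

*Derivation.* Let $\nu$ run over the nonnegative integer combinations of simple roots. For $H\in\mathfrak a^+$ and generic $\lambda$, Harish-Chandra's expansion is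
$$\varphi_\lambda(\exp H)e^{\langle\varrho,H\rangle}=\sum_{w\in W}\mathbf c(w\lambda)e^{i\langle w\lambda,H\rangle}\sum_\nu\Gamma_\nu(w\lambda)e^{-\nu(H)},\qquad\Gamma_0=1 .$$
Inserting $\coth\alpha=1+2\sum_{k\ge1}e^{-2k\alpha}$ into (4) and comparing coefficients gives the recursion
$$(|\nu|^2-2i\langle\nu,\lambda\rangle)\,\Gamma_\nu(\lambda)=2\sum_{\alpha\in\Sigma^+}m_\alpha\sum_{k\ge1}\Gamma_{\nu-2k\alpha}(\lambda)\big(\langle\nu-2k\alpha+\varrho,\alpha\rangle-i\langle\lambda,\alpha\rangle\big),$$
with $\Gamma_{\nu'}=0$ unless $\nu'$ is again such a combination. Let $m(\nu)$ be the sum of the coefficients of $\nu$. If $H_1\in\mathfrak a$ has $\alpha(H_1)=1$ for all simple $\alpha$, then $m(\nu)=\nu(H_1)\le|H_1||\nu|$. So for complex $\lambda$ with $|\lambda|<r_0:=1/(4|H_1|)$ and $\nu\ne0$ the divisor has modulus at least $|\nu|^2-2|\nu||\lambda|\ge\frac12|\nu|^2\ge c\,m(\nu)^2$, and the $\Gamma_\nu$ are holomorphic there. The brackets on the right are at most $C\,m(\nu)$. Fix $H_0\in\mathfrak a^+$.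 If $|\Gamma_{\nu'}|\le Ae^{\nu'(H_0)}$ whenever $m(\nu')<m(\nu)$, then
$$|\Gamma_\nu|\le\frac{C'}{m(\nu)}\,A\,e^{\nu(H_0)}\sum_{\alpha\in\Sigma^+}\sum_{k\ge1}e^{-2k\alpha(H_0)}\le Ae^{\nu(H_0)}$$
once $m(\nu)$ exceeds a number $m_0$ depending only on $H_0$. Choosing $A$ to cover the finitely many $\nu$ with $m(\nu)\le m_0$ we get $|\Gamma_\nu(\lambda)|\le Ae^{\nu(H_0)}$ for all $\nu$ and $|\lambda|<r_0$.

Since $\boldsymbol\pi(w\lambda)=\det(w)\boldsymbol\pi(\lambda)$, we have $\mathbf c(w\lambda)=\det(w)\mathbf b(w\lambda)/\boldsymbol\pi(i\lambda)$. Shrink $r_0$ so that $\mathbf b$ is holomorphic and bounded for $|\lambda|<r_0$, and put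
$$\Phi(\lambda,H)=e^{i\langle\lambda,H\rangle}g(\lambda,H),\qquad g(\lambda,H)=\mathbf b(\lambda)\sum_\nu\Gamma_\nu(\lambda)e^{-\nu(H)} .$$
Then, by holomorphy, $\boldsymbol\pi(i\lambda)\varphi_\lambda(\exp H)e^{\langle\varrho,H\rangle}=\sum_w\det(w)\Phi(w\lambda,H)$ for all $|\lambda|<r_0$. Apply the differential operator $\boldsymbol\pi(\partial_\lambda)$ at $\lambda=0$. On the left all $N$ derivatives must fall on $\boldsymbol\pi(i\lambda)=i^N\boldsymbol\pi(\lambda)$, which is homogeneous of degree $N$, and we get $i^N(\boldsymbol\pi(\partial)\boldsymbol\pi)\,\varphi_0e^{\langle\varrho,H\rangle}$. The number $\boldsymbol\pi(\partial)\boldsymbol\pi$ is positive: in orthonormal coordinates it is the sum of the squared coefficients of $\boldsymbol\pi$ times factorials. On the right, skew-invariance of $\boldsymbol\pi$ gives $|W|\,\boldsymbol\pi(\partial)\Phi(0,H)$, and by Leibniz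
$$\boldsymbol\pi(\partial)\Phi(0,H)=\sum_{S\subset\Sigma^{++}}\ \prod_{\alpha\in S}i\alpha(H)\cdot\Big(\prod_{\alpha\in\Sigma^{++}\setminus S}\partial_\alpha\Big)g(0,H).$$
When all $\alpha(H)$ are large, $\sum_{\nu\ne0}|\Gamma_\nu|e^{-\nu(H)}\le A\sum_{\nu\ne0}e^{-\nu(H-H_0)}$ is small. So $g(\cdot,H)$ is bounded on $|\lambda|<r_0$ uniformly in $H$, its derivatives at $0$ are bounded by Cauchy's estimates, and $g(0,H)\to\mathbf b(0)>0$. The term $S=\Sigma^{++}$ is $i^N\boldsymbol\pi(H)(\mathbf b(0)+o(1))$; every other term is $O(\prod_S\alpha(H))=o(\boldsymbol\pi(H))$. This is (F2) with $c_3=|W|\mathbf b(0)/\boldsymbol\pi(\partial)\boldsymbol\pi$. $\square$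

**(F3)** By the Gindikin–Karpelevich formula, $\mathbf b(-iH)=\mathrm{const}\prod_{\alpha\in\Sigma^{++}}b_\alpha\big(\frac{\langle\alpha,H\rangle}{|\alpha|^2}\big)$ with
$$b_\alpha(z)=\frac{2^{-z}\,\Gamma(z+1)}{\Gamma\big(\frac12(\frac{m_\alpha}2+1+z)\big)\,\Gamma\big(\frac12(\frac{m_\alpha}2+m_{2\alpha}+z)\big)} .$$
Three consequences are used.

*First,* $H\mapsto\log\mathbf b(-iH)$ is Lipschitz on $\overline{\mathfrak a^+}$. From $\frac{\Gamma'}\Gamma(x)=\log x-\frac1{2x}+O(x^{-2})$ we have $\frac{\Gamma'}\Gamma(z+1)=\log z+\frac1{2z}+O(z^{-2})$ and $\frac{\Gamma'}\Gamma(\frac{z+c}2)=\log\frac z2+\frac{c-1}z+O(z^{-2})$. With $c$ equal to $\frac{m_\alpha}2+1$ and to $\frac{m_\alpha}2+m_{2\alpha}$ the logarithms cancel, and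
$$(\log b_\alpha)'(z)=\Big(1-\frac{m_\alpha+m_{2\alpha}}2\Big)\frac1z+O(z^{-2})\qquad(z\to+\infty).$$
As $\log b_\alpha$ is smooth on $[0,\infty)$, its derivative is bounded there.

*Second,* integrating, $b_\alpha(z)\asymp(1+z)^{1-(m_\alpha+m_{2\alpha})/2}$ on $[0,\infty)$.

*Third,* on the imaginary axis $1/b_\alpha(i\nu)$ has no poles and is polynomially bounded, by Stirling (the exponential factors cancel). Since $|\mathbf c(\lambda)|^{-2}=\boldsymbol\pi(\lambda)^2|\mathbf b(\lambda)|^{-2}$ for real $\lambda$, we get $|\mathbf c(\lambda)|^{-2}\le C\boldsymbol\pi(\lambda)^2(1+|\lambda|)^p$ for some $p\ge0$.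

**(F4)** Case (i) of Theorem 2 in uniform form: for every $\varepsilon>0$ there are $R,T$ with $|h_t(\exp H)/(c_5f_t(H))-1|<\varepsilon$ whenever $t\ge T$, $H\in\overline{\mathfrak a^+}$ and $\alpha(H)\ge R$ for all simple $\alpha$. Otherwise there would be $t_j\ge j$ and $H_j$ with $\alpha(H_j)\ge j$ for all simple $\alpha$ violating it, against case (i).

**Uniqueness for bounded solutions.** *If $w$ is a bounded solution of the heat equation on $(0,T]\times\mathbb X$, continuous on $[0,T]\times\mathbb X$, with $w(0,\cdot)=0$, then $w=0$.* For the proof note that $\varphi_{-i\varepsilon\varrho}=\int_Ke^{(\varepsilon-1)\langle\varrho,H(\cdot\,k)\rangle}dk$ is log-convex in the real variable $\varepsilon$ (Hölder) and equals $1$ at $\varepsilon=1$. Hence $1\le\varphi_0\,\varphi_{-2i\varrho}$, so $\Psi:=\varphi_{-2i\varrho}\ge1/\varphi_0\to\infty$ at infinity, and $\Delta\Psi=-(-4+1)|\varrho|^2\Psi=3|\varrho|^2\Psi$. For $\delta>0$ the functions $\delta e^{3|\varrho|^2t}\Psi\pm w$ solve the heat equation,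 are positive at $t=0$ and, $w$ being bounded, positive on the boundary of all large balls. By the maximum principle they are nonnegative. Let $\delta\to0$. $\square$

## 4. Comparison with a transplanted Gaussian at bounded times

The final argument needs to know beforehand that $h_t/f_t$ is finite and locally bounded in $t$. This section gives that. Its bounds lose a factor $e^{C_1t}$, so they say nothing about the limit by themselves.

**Lemma 1.** For $H\in\mathfrak a$ let
$$k_t(\exp H)=(4\pi t)^{-n/2}\mathcal J(H)^{-1/2}e^{-|H|^2/4t},\qquad\mathcal J=\prod_{\alpha\in\Sigma^+}\Big(\frac{\sinh\alpha}\alpha\Big)^{m_\alpha},$$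
extended $K$-invariantly to $\mathbb X$. There is $C_1$ with $e^{-C_1t}k_t\le h_t\le e^{C_1t}k_t$ on $\mathbb X$ for all $t>0$. Consequently $S(t):=\sup_{H\in\overline{\mathfrak a^+}}h_t(\exp H)/f_t(H)$ is finite and bounded on every interval $[1,T]$, and likewise $\sup_Hf_t(H)/h_t(\exp H)$.

*Proof.* **Step 1: $k_t$ solves the heat equation up to a bounded potential.** $\mathcal J$ is the Jacobian of the diffeomorphism $\exp:\mathfrak p\to\mathbb X$, so it is smooth, positive and $K$-invariant. The radial part of $\Delta_{\mathfrak p}$ on $K$-invariant functions is $\Delta_{\mathfrak a}+\sum_{\Sigma^+}m_\alpha\alpha(H)^{-1}\partial_\alpha$, while $\nabla\log\mathcal J=\sum_{\Sigma^+}m_\alpha(\coth\alpha-\frac1\alpha)\,\alpha$ on $\mathfrak a$. At regular points gradients of $K$-invariant functions are tangent to $\mathfrak a$. Comparing with (4), and then using density of regular points, we get in exponential coordinates $\Delta F=\Delta_{\mathfrak p}F+\nabla\log\mathcal J\cdot\nabla F$ for $K$-invariant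 $F$. Put $F=\mathcal J^{-1/2}w$. Then
$$\Delta_{\mathfrak p}F=\mathcal J^{-1/2}\big[\Delta_{\mathfrak p}w-\nabla\log\mathcal J\cdot\nabla w+(\tfrac14|\nabla\log\mathcal J|^2-\tfrac12\Delta_{\mathfrak p}\log\mathcal J)w\big],$$
$$\nabla\log\mathcal J\cdot\nabla F=\mathcal J^{-1/2}\big[\nabla\log\mathcal J\cdot\nabla w-\tfrac12|\nabla\log\mathcal J|^2w\big],$$
and the sum is
$$\Delta(\mathcal J^{-1/2}w)=\mathcal J^{-1/2}(\Delta_{\mathfrak p}w-Vw),\qquad V=\tfrac12\Delta_{\mathfrak p}\log\mathcal J+\tfrac14|\nabla\log\mathcal J|^2.\tag{6}$$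
With $w=(4\pi t)^{-n/2}e^{-|X|^2/4t}$ we obtain $(\partial_t-\Delta)k_t=Vk_t$.

The potential is bounded. Indeed $x\mapsto\log\frac{\sinh x}x$ has bounded first and second derivatives, so $\log\mathcal J$ has bounded first and second derivatives on $\mathfrak a$. Moreover $\Delta_{\mathfrak p}\log\mathcal J=\Delta_{\mathfrak a}\log\mathcal J+\sum_{\Sigma^+}m_\alpha\alpha(H)^{-1}\partial_\alpha\log\mathcal J$. By $W$-invariance $\partial_\alpha\log\mathcal J$ vanishes on $\{\alpha=0\}$; integrating the second derivative along the perpendicular to that hyperplane, $|\partial_\alpha\log\mathcal J(H)|\le C|\alpha(H)|$. So $|V|\le C_1$ for some $C_1$.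

**Step 2: the initial value.** The Riemannian measure is $\mathcal J(X)dX$, so $k_\varepsilon$ has density $(4\pi\varepsilon)^{-n/2}\mathcal J^{1/2}e^{-|X|^2/4\varepsilon}$ with respect to $dX$. As $\mathcal J(0)=1$ and $\mathcal J$ grows at most exponentially, $k_\varepsilon\,dy\to\delta_o$ as $\varepsilon\to0$, with vanishing mass off any ball around the base point $o$.

**Step 3: upper bound.** $\mathcal K_t=e^{C_1t}k_t$ satisfies $(\partial_t-\Delta)\mathcal K=(C_1+V)\mathcal K\ge0$. Let $0\le\chi\le1$ be continuous with compact support and $\chi(o)=1$. Let $B'$ be a ball containing $\operatorname{supp}\chi$, with Dirichlet heat kernel $h^{B'}_t$. Then $\mathcal K_{\varepsilon+t}(x)-\int_{B'}h^{B'}_t(x,y)\chi(y)\mathcal K_\varepsilon(y)dy$ is a supersolution in $B'$ that is $\ge0$ on $\partial B'$ and at $t=0$, hence $\ge0$. Letting $B'\uparrow\mathbb X$ gives $\mathcal K_{\varepsilon+t}(x)\ge\int h_t(x,y)\chi(y)\mathcal K_\varepsilon(y)dy$, and $\varepsilon\to0$ gives $\mathcal K_t\ge h_t$.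

**Step 4: lower bound.** $e^{-C_1(\varepsilon+t)}k_{\varepsilon+t}$ is a subsolution. As $\mathcal J\ge1$, for $0\le t\le T$ it is at most $(4\pi\varepsilon)^{-n/2}e^{-|X|^2/4(T+\varepsilon)}$, so it tends to $0$ at infinity uniformly in $t\in[0,T]$. Subtract from it the nonnegative solution $\int h_t(\cdot,y)e^{-C_1\varepsilon}k_\varepsilon(y)dy$, which is continuous up to $t=0$ with the same initial value. The difference is a subsolution that vanishes at $t=0$ and has $\limsup\le0$ at infinity; by the maximum principle it is $\le0$. Let $\varepsilon\to0$; since $h_t$ is bounded and continuous, the integral tends to $h_t(\cdot,o)$.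

**Step 5: comparison with $f_t$.** On $[0,\infty)$ we have $x/\sinh x\asymp(1+x)e^{-x}$, so $\mathcal J^{-1/2}\asymp e^{-\langle\varrho,H\rangle}\prod_{\Sigma^{++}}(1+\alpha(H))^{(m_\alpha+m_{2\alpha})/2}$ on $\overline{\mathfrak a^+}$. For $t\in[1,T]$, (F3) gives $\mathbf b(-i\frac H{2t})^{-1}\asymp\prod_{\Sigma^{++}}(1+\alpha(H))^{(m_\alpha+m_{2\alpha})/2-1}$; multiplying by (F1) we find $k_t\asymp f_t$, uniformly in $H\in\overline{\mathfrak a^+}$ and $t\in[1,T]$. $\square$

In Example 1, $\mathcal J^{1/2}=\sinh(|\alpha|r)/(|\alpha|r)$ on $\mathfrak p\cong\mathbb R^3$, and $\Delta_{\mathbb R^3}\mathcal J^{1/2}=|\alpha|^2\mathcal J^{1/2}$. Taking $w=\mathcal J^{1/2}$ in (6) shows $V\equiv|\alpha|^2=|\varrho|^2$. Then $e^{-|\varrho|^2t}k_t$ is an exact solution, and Steps 3 and 4 with this factor in place of $e^{\pm C_1t}$ give $h_t=e^{-|\varrho|^2t}k_t$, as claimed there.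

## 5. The symmetric space of a face and the reduced heat equation

Let $I\ne\emptyset$ be a set of simple roots, those that stay bounded. Put $\Sigma_I=\Sigma\cap\mathrm{span}\,I$, with Weyl group $W_I$; $\Sigma_I^+=\Sigma_I\cap\Sigma^+$; $\Sigma_I^{++}=\Sigma_I\cap\Sigma^{++}$; $\mathcal C=\Sigma^+\setminus\Sigma_I$; $\mathcal C_0=\Sigma^{++}\setminus\Sigma_I$. Let $\mathfrak a_I=\bigcap_{\alpha\in I}\ker\alpha$, $d=\dim\mathfrak a_I$, $\mathfrak a^I=\mathfrak a_I^\perp=\mathrm{span}\,I$, and write $H=H^I+H_I$ accordingly.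

A fact used repeatedly: *$\mathcal C$ is $W_I$-stable.* A root $\beta\in\mathcal C$ has a positive coefficient on some simple root outside $I$. A reflection $s_\alpha$, $\alpha\in\Sigma_I$, changes $\beta$ by a multiple of $\alpha\in\mathrm{span}\,I$, so that coefficient survives and $s_\alpha\beta$ is again a positive root outside $\Sigma_I$. As multiplicities are $W$-invariant, $\varrho_I:=\frac12\sum_{\beta\in\mathcal C}m_\beta\beta$ is $W_I$-invariant, hence orthogonal to $\Sigma_I$. With $\varrho^I=\frac12\sum_{\alpha\in\Sigma_I^+}m_\alpha\alpha\in\mathrm{span}\,I$ we get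
$$\varrho=\varrho^I+\varrho_I,\qquad\varrho_I\perp\mathfrak a^I,\qquad|\varrho|^2=|\varrho^I|^2+|\varrho_I|^2.$$

**The space $\mathbb X_I$.** Let $\mathfrak g_I$ be the subalgebra of $\mathfrak g$ generated by the $\mathfrak g_\alpha$, $\alpha\in\Sigma_I$. It centralizes $\mathfrak a_I$. We check that it defines a symmetric space of noncompact type with flat $\mathfrak a^I$ and root system $\Sigma_I$.

*Semisimple.* $\theta\mathfrak g_\alpha=\mathfrak g_{-\alpha}$, so $\mathfrak g_I$ is $\theta$-stable, hence reductive. For $0\ne X\in\mathfrak g_\alpha$, $[X,\theta X]=B(X,\theta X)H_\alpha$ is a nonzero multiple of the vector $H_\alpha\in\mathfrak a$ representing $\alpha$. So $H_\alpha\in\mathfrak g_I$ and $X=|\alpha|^{-2}[H_\alpha,X]$. Hence all generators lie in $[\mathfrak g_I,\mathfrak g_I]$, and $\mathfrak g_I=[\mathfrak g_I,\mathfrak g_I]$ is semisimple.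

*No nonzero ideal $\mathfrak u\subset\mathfrak k$.* The projection $\mathrm{pr}$ of $\mathfrak g_I$ to such a $\mathfrak u$ along the complementary ideal is a homomorphism commuting with $\theta$. As $\theta=1$ on $\mathfrak u$ and $\theta H_\alpha=-H_\alpha$, $\mathrm{pr}\,H_\alpha=0$, so $\mathrm{pr}\,X=|\alpha|^{-2}[\mathrm{pr}\,H_\alpha,\mathrm{pr}\,X]=0$ for $X\in\mathfrak g_\alpha$, and $\mathrm{pr}=0$.

*Flat and roots.* The $H_\alpha$ show $\mathfrak a^I\subset\mathfrak a\cap\mathfrak g_I$. For $X,Y\in\mathfrak g_I$, $H'\in\mathfrak a_I$ we have $B([X,Y],H')=B(X,[Y,H'])=0$, so $\mathfrak g_I\perp\mathfrak a_I$ and $\mathfrak a\cap\mathfrak g_I=\mathfrak a^I$. An element of $\mathfrak p\cap\mathfrak g_I$ commuting with $\mathfrak a^I$ also commutes with $\mathfrak a_I$, so lies in $\mathfrak a\cap\mathfrak g_I=\mathfrak a^I$. Thus $\mathfrak a^I$ is maximal abelian in $\mathfrak p\cap\mathfrak g_I$. The nonzero weights of $\mathfrak a$ on $\mathfrak g_I$ are roots vanishing on $\mathfrak a_I$,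 that is, elements of $\Sigma_I$. Their full root spaces occur, so the root system is $\Sigma_I$ with multiplicities $m_\alpha$.

Let $G_I\subset G$ and $K_I\subset K$ be the analytic subgroups of $\mathfrak g_I$ and $\mathfrak k\cap\mathfrak g_I$, and $\mathbb X_I=G_I/K_I$ with the metric given by $B$ on $\mathfrak p\cap\mathfrak g_I$. Since $K_I$ contains the center of $G_I$, $\mathbb X_I=\mathrm{Ad}(G_I)/\mathrm{Ad}(K_I)$ is a symmetric space of noncompact type. Only the compact group $\mathrm{Ad}_{\mathfrak g_I}(K_I)$ acts effectively, and averages over $K_I$ are taken over it. The metric is a rescaled Killing metric, as Section 3 allows. To see this, note first that distinct simple ideals are $B$-orthogonal, by invariance. So a simple ideal $\mathfrak u$ is $\theta$-stable; otherwise $B(X,\theta X)=0$ for $X\in\mathfrak u$, whereas $B(X,\theta X)<0$ for $X\ne0$. On $\mathfrak p\cap\mathfrak u$ the isotropy representation is irreducible, so the two invariant inner products, $B$ and the Killing form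 of $\mathfrak u$, are proportional with a positive constant. Hence the facts of Section 3, other than (F4), hold for $\mathbb X_I$, with positive system $\Sigma_I^+$ and simple roots $I$.

We denote the data of $\mathbb X_I$ by $\varphi^I_\lambda,\mathbf c^I,\varrho^I,\boldsymbol\pi_I,c_3^I$, and put $N_I=|\Sigma_I^{++}|$, $\ell_I=|I|$, $D=\ell_I+2N_I\ge3$. For $x\in\mathbb X_I$ let $x^+\in\mathfrak a^I$ be its radial component, normalized by $\alpha(x^+)\ge0$ for $\alpha\in I$, and $|x|=|x^+|=d(x,o)$.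

**The space $Y$ and the density $J$.** Let $Y=\mathbb X_I\times\mathfrak a_I$. Since $G_I$ commutes with $\exp\mathfrak a_I$ and $K_I\subset K$, every smooth $K$-bi-invariant $F$ on $G$ gives a well-defined smooth $K_I$-invariant function $(gK_I,a)\mapsto F(g\exp a)$ on $Y$. We identify $K_I$-invariant functions on $Y$ with their $W_I$-invariant restrictions to $\mathfrak a=\mathfrak a^I\oplus\mathfrak a_I$. Put
$$J(H)=e^{2\langle\varrho_I,H\rangle}\prod_{\beta\in\mathcal C}\big(1-e^{-2\beta(H)}\big)^{m_\beta}=\prod_{\beta\in\mathcal C}\big(2\sinh\beta(H)\big)^{m_\beta},$$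
$$\Omega_b=\{H\in\mathfrak a:\beta(H)\ge b\ \ \forall\beta\in\mathcal C\}\qquad(b>0).$$
$\Omega_b$ is convex and $W_I$-invariant. We say that $(x,a)\in Y$ lies *over* $\Omega_b$ if $x^++a\in\Omega_b$.

**Example 2.** For $SL(3,\mathbb R)$ and $I=\{\alpha_1\}$: $\mathfrak g_I$ is $\mathfrak{sl}(2,\mathbb R)$ in the upper left corner, $\mathbb X_I$ is a hyperbolic plane up to scale, $\mathfrak a^I=\{\mathrm{diag}(r,-r,0)\}$, $\mathfrak a_I=\{\mathrm{diag}(c,c,-2c)\}$, $d=1$, $\ell_I=N_I=1$, $D=3$, $\mathcal C=\mathcal C_0=\{\alpha_2,\alpha_1+\alpha_2\}$, $\varrho^I=\frac12\alpha_1$, $\varrho_I=\alpha_2+\frac12\alpha_1$, and $J=4\sinh\alpha_2\,\sinh(\alpha_1+\alpha_2)$. The reflection $s_{\alpha_1}$ exchanges the two elements of $\mathcal C$.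

*$J$ comes from a smooth $K_I$-invariant function on $Y$, positive over $\bigcup_{b>0}\Omega_b$.* The exponential factor depends only on $a=H_I$. For the product, put $\mathfrak n_{\mathcal C}=\bigoplus_{\beta\in\mathcal C}\mathfrak g_\beta$. If $\alpha\in\Sigma_I$, $\beta\in\mathcal C$ and $\alpha+\beta$ is a root, it keeps the positive coefficient of $\beta$ outside $I$, so it lies in $\mathcal C$. Hence $\mathfrak n_{\mathcal C}$ is stable under $\mathrm{ad}(\mathfrak g_I\oplus\mathfrak a_I)$. With $\theta$ also denoting the Cartan involution of $G$, the function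
$$(g,a)\longmapsto\det\big(1-\mathrm{Ad}(g\,\theta(g)^{-1}\exp2a)^{-1}\big)\big|_{\mathfrak n_{\mathcal C}}$$
on $G_I\times\mathfrak a_I$ is smooth and right $K_I$-invariant in $g$. For $g=k\exp(H^I)k'$ with $k,k'\in K_I$ we have $g\,\theta(g)^{-1}=k\exp(2H^I)k^{-1}$, and $k$ commutes with $\exp2a$. So the value is $\det(1-\mathrm{Ad}(\exp2(H^I+a))^{-1})|_{\mathfrak n_{\mathcal C}}=\prod_{\mathcal C}(1-e^{-2\beta(H^I+a)})^{m_\beta}$.

**Conjugation by $J^{1/2}$.** The purpose is to turn the terms of (4) with $\beta\in\mathcal C$ into a potential. On $\mathfrak a$ we have $\nabla\log J=\sum_{\mathcal C}m_\beta\coth\beta\;\beta$. The radial part of $\Delta_Y$ is $\Delta_{\mathfrak a}+\sum_{\Sigma_I^+}m_\alpha\coth\alpha\,\partial_\alpha$, and at regular points gradients of $K_I$-invariant functions on $Y$ are tangent to the flat. Comparing with (4), over $\bigcup_{b>0}\Omega_b$, for $K$-invariant smooth $F$,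
$$\Delta F=\Delta_YF+\nabla\log J\cdot\nabla F.\tag{7}$$
This holds first over regular points; both sides are continuous and these points are dense, so it holds everywhere over $\bigcup_{b>0}\Omega_b$. The computation that led to (6), with $J$ for $\mathcal J$ and $\Delta_Y$ for $\Delta_{\mathfrak p}$, gives
$$J^{1/2}\Delta F=(\Delta_Y-P)(J^{1/2}F),\qquad P=\tfrac12\Delta_Y\log J+\tfrac14|\nabla\log J|^2.\tag{8}$$

**Lemma 2.** $P=|\varrho_I|^2+q$ with $|q|\le C_0e^{-2b}$ over $\Omega_b$, for all $b\ge1$.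

*Proof.* Write $\log J=2\langle\varrho_I,H\rangle+\omega$ with $\omega=\sum_{\mathcal C}m_\beta\log(1-e^{-2\beta})$. On $\Omega_b$, $b\ge1$, $|\nabla\omega|$ and $|D^2\omega|$ are at most $Ce^{-2b}$. So $\frac14|\nabla\log J|^2=|\varrho_I|^2+\langle\varrho_I,\nabla\omega\rangle+\frac14|\nabla\omega|^2=|\varrho_I|^2+O(e^{-2b})$.

It remains to bound $\Delta_Y\log J$; the danger is $\coth\alpha$ near the walls $\alpha=0$, $\alpha\in\Sigma_I^+$. Since $\varrho_I\perp\Sigma_I$, at regular points $\Delta_Y\log J=\Delta_{\mathfrak a}\omega+\sum_{\Sigma_I^+}m_\alpha\coth\alpha(H)\,\partial_\alpha\omega$. As $\mathcal C$ is $W_I$-stable, $\omega$ is $s_\alpha$-invariant, so $\partial_\alpha\omega=0$ on $\{\alpha=0\}$. For $H\in\Omega_b$ the midpoint $\frac12(H+s_\alpha H)$ lies on $\{\alpha=0\}$. The segment from it to $H$, of length $|\alpha(H)|/|\alpha|$, stays in $\Omega_b$ because $\Omega_b$ is convex and $W_I$-invariant. Integrating $D^2\omega$ along it, $|\partial_\alpha\omega(H)|\le C\min(1,|\alpha(H)|)e^{-2b}$.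 Since $|\coth x|\le2/\min(1,|x|)$, each term is $O(e^{-2b})$. At singular points use continuity. $\square$

If $I$ contains all simple roots, then $\mathcal C=\emptyset$, and we simply have $J=1$, $q=0$, $d=0$.

## 6. Dividing out the ground state and the Gaussian

Fix $I$ and define the ground state transform of $\Delta_{\mathbb X_I}$:
$$\mathcal LF=(\varphi_0^I)^{-1}\big(\Delta_{\mathbb X_I}+|\varrho^I|^2\big)(\varphi_0^IF)=\Delta_{\mathbb X_I}F+2\nabla\log\varphi_0^I\cdot\nabla F,$$
the second form because $\Delta_{\mathbb X_I}\varphi_0^I=-|\varrho^I|^2\varphi_0^I$. Over $\bigcup_{b>0}\Omega_b$ put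
$$v_t(x,a)=\frac{e^{|\varrho|^2t}J^{1/2}h_t}{\varphi_0^I(x)},\qquad u^0(x,a)=\frac{J^{1/2}\varphi_0}{\varphi_0^I(x)} .$$
By (8) and Lemma 2, $\partial_t(J^{1/2}h_t)=(\Delta_{\mathbb X_I}+\Delta_a-|\varrho_I|^2-q)(J^{1/2}h_t)$. Inserting $J^{1/2}h_t=e^{-|\varrho|^2t}\varphi_0^Iv$ and $\Delta_{\mathbb X_I}(\varphi_0^Iv)=\varphi_0^I(\mathcal Lv-|\varrho^I|^2v)$, the constants cancel because $|\varrho|^2=|\varrho^I|^2+|\varrho_I|^2$. We get
$$\partial_tv=\mathcal L_xv+\Delta_av-qv,\qquad0=\mathcal L_xu^0+\Delta_au^0-qu^0,\tag{9}$$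
the second equation because $e^{-|\varrho|^2t}\varphi_0$ also solves the heat equation on $\mathbb X$.

**Example 3.** If $\mathbb X_I$ is the space of Example 1, then $\varphi_0^I=|\alpha|r/\sinh(|\alpha|r)$, and on radial functions $\mathcal L=\partial_r^2+2|\alpha|\coth(|\alpha|r)\partial_r+2\big(\frac1r-|\alpha|\coth(|\alpha|r)\big)\partial_r=\partial_r^2+\frac2r\partial_r$. This is the radial Laplacian of $\mathbb R^3$, and here $D=\ell_I+2N_I=3$.

**Why one cannot compare two times at the same point.** The natural first try is to compare $v$ at $(t,x,a)$ with $v$ at an earlier time at nearby $a$. But the $a$-part of $v$ behaves like the Gaussian $g_\tau(a)=\tau^{-d/2}e^{-|a|^2/4\tau}$, and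
$$\frac{g_{t-s}(a)}{g_t(a)}=\Big(1-\frac st\Big)^{-d/2}\exp\Big(-\frac{s\,|a|^2}{4t(t-s)}\Big).$$
When $|a|/t\to\infty$, exactly what happens when (ii) fails, this tends to $0$ already for $s=1$. So divide by $g$. Since $\partial_\tau g=\Delta_ag$ and $\nabla g/g=-a/2\tau$, the quotient $u=v/g$ satisfies
$$\partial_\tau u=\mathcal L_xu+\Delta_au-\frac a\tau\cdot\nabla_au-qu.\tag{10}$$
Now there is a drift of speed $|a|/\tau$, which is again unbounded exactly when $|H_j|=\mathcal O(t_j)$ fails. During a time $s$ the characteristics travel a distance of order $s|a|/\tau$ and leave any box around $a$ whose radius is smaller than that.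

The cure is to move with the drift. Its characteristics are the rays $a=\mathrm{const}\cdot\tau$. Fix $t$ and set $\tilde u(\tau,x,z)=u(\tau,x,\frac\tau tz)$. With $a=\frac\tau tz$ the new term $\frac zt\cdot\nabla_au=\frac a\tau\cdot\nabla_au$ in $\partial_\tau\tilde u$ cancels the drift, and $\Delta_z\tilde u=(\tau/t)^2\Delta_au$. So
$$\partial_\tau\tilde u=\mathcal L_x\tilde u+\Big(\frac t\tau\Big)^2\Delta_z\tilde u-q\,\tilde u,\tag{11}$$
with $q$ evaluated at $(x,\frac\tau tz)$. No unbounded coefficient is left: for $\tau$ close to $t$ this is close to $\partial_\tau=\mathcal L_x+\Delta_z$. Moreover the points $a=\frac\tau tz$ satisfy $a/\tau=z/t$, so the argument $H/2\tau$ of $\mathbf b$ stays nearly constant along the rays.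

**Why the time window must grow.** Formally, (11) says that $\tilde u(t,x_j,a_j)$ is an average of the values $\tilde u(t-s,\cdot)$, where the $x$-variable is distributed by the heat kernel $Q_s(x_j,\cdot)$ of $\mathcal L$. Case (i) controls these values only where $\alpha(x^+)\ge R$ for all $\alpha\in I$, with an error that tends to $0$ only if $R\to\infty$. For fixed $s$ and fixed $x$, the probability measure $Q_s(x,\cdot)$ gives the set $\{\alpha(y^+)\ge R\ \forall\alpha\in I\}$ a mass that tends to $0$ as $R\to\infty$. So a bounded window averages almost only over points about which nothing is known. We need $s\to\infty$, and we need to know how fast $\mathcal L$ moves mass away from the walls. In Example 3 it moves as in $\mathbb R^3$, to distance about $\sqrt s$; so $R\ll\sqrt s$ should do. This is the next lemma.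

## 7. The heat kernel of $\mathcal L$ leaves the walls

Let $h^I_s$ be the heat kernel of $\mathbb X_I$ and, for Borel $E\subset\mathbb X_I$,
$$Q_s(x,E)=\frac{e^{|\varrho^I|^2s}}{\varphi_0^I(x)}\int_Eh^I_s(x,y)\,\varphi_0^I(y)\,dy.\tag{12}$$

**Exponential moments.** For $0\le\varepsilon\le1$, $\varphi^I_{-i\varepsilon\varrho^I}=\int e^{(\varepsilon-1)\langle\varrho^I,H(\cdot\,k)\rangle}dk$ is convex in $\varepsilon$ and $\le1$ at $\varepsilon=0,1$, hence $\le1$. It is therefore a bounded eigenfunction of $\Delta_{\mathbb X_I}$, with eigenvalue $(\varepsilon^2-1)|\varrho^I|^2$. By uniqueness of bounded solutions, $\int h^I_s(x,y)\varphi^I_{-i\varepsilon\varrho^I}(y)dy=e^{(\varepsilon^2-1)|\varrho^I|^2s}\varphi^I_{-i\varepsilon\varrho^I}(x)$, that is,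
$$\int Q_s(x,dy)\,\psi_\varepsilon(y)=e^{\varepsilon^2|\varrho^I|^2s}\,\psi_\varepsilon(x),\qquad\psi_\varepsilon=\varphi^I_{-i\varepsilon\varrho^I}/\varphi_0^I.\tag{13}$$
For $\varepsilon=0$ this says $Q_s(x,\mathbb X_I)=1$. By Kostant's inequality $\varphi^I_{-i\varepsilon\varrho^I}(y)\ge e^{-(1-\varepsilon)\langle\varrho^I,y^+\rangle}$, and $\langle\varrho^I,y^+\rangle\ge c_1|y|$ with $c_1>0$. With (F1) for $\varphi_0^I$ there is $c>0$ such that
$$\psi_\varepsilon(y)\ge c\,(1+|y|)^{-N_I}e^{\varepsilon c_1|y|}\qquad(0\le\varepsilon\le1).\tag{14}$$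

**Definition.** For $R>0$ let $\mathrm{Bad}_R=\{y\in\mathbb X_I:\alpha(y^+)<R\text{ for some }\alpha\in I\}$, an open $K_I$-invariant set, and let $\mathrm{Good}_R$ be its complement.

If $\mathbb X_I$ is the space of Example 1, then $\mathrm{Bad}_R=\{|\alpha|\,|y|<R\}$ is a ball. Since $(\varphi_0^I)^2\mathcal J=1$ there, $Q_s(o,\cdot)$ is, in exponential coordinates, exactly the Gaussian measure $(4\pi s)^{-3/2}e^{-|X|^2/4s}dX$. So $Q_s(o,\mathrm{Bad}_R)\le CR^3s^{-3/2}$, which tends to $0$ for $R=s^{1/4}$.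

**Lemma 3.** With $R=s^{1/4}$, $Q_s(x,\mathrm{Bad}_R)\to0$ as $s\to\infty$, uniformly for $x$ in compact sets.

*Proof.* **Step 1: a bound for averaged kernels.** By (5), the product formula, and $|\varphi^I_\lambda|\le\varphi^I_0$,
$$\int_{K_I}h^I_s(x,ky)\,dk\le Ce^{-|\varrho^I|^2s}\varphi_0^I(x)\varphi_0^I(y)\int e^{-s|\lambda|^2}|\mathbf c^I(\lambda)|^{-2}d\lambda .$$
Use $|\mathbf c^I(\lambda)|^{-2}\le C\boldsymbol\pi_I(\lambda)^2(1+|\lambda|)^p$ from (F3), and substitute $\lambda=s^{-1/2}\mu$: for $s\ge1$ the last integral is at most $C's^{-\ell_I/2-N_I}=C's^{-D/2}$. Hence for $K_I$-invariant $E$, with $C$ independent of $x$,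
$$Q_s(x,E)\le C\,s^{-D/2}\int_E\varphi_0^I(y)^2\,dy\qquad(s\ge1).\tag{15}$$

**Step 2: the part near the walls within distance $r=\sqrt s\log s$.** Integrate in polar coordinates. The density $\prod_{\Sigma_I^+}(\sinh\alpha)^{m_\alpha}\le e^{2\langle\varrho^I,H\rangle}$ is compensated by $(\varphi_0^I)^2$ according to (F1), and for large $s$
$$Q_s(x,\mathrm{Bad}_R\cap\{|y|\le r\})\le Cs^{-D/2}\sum_{\alpha\in I}\int_{|H|\le r,\ 0\le\alpha(H)\le R}\ \prod_{\gamma\in\Sigma_I^{++}}(1+\gamma(H))^2\,dH,$$
integrated over the closed positive chamber of $\mathfrak a^I$. In the summand of $\alpha$, the factor $\gamma=\alpha$ is at most $(1+R)^2$, each of the other $N_I-1$ factors is at most $C(1+r)^2$, and the volume is at most $CRr^{\ell_I-1}$. As $2(N_I-1)+\ell_I-1=D-3$, the total is at most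
$$Cs^{-D/2}R^3r^{D-3}=Cs^{-3/4}(\log s)^{D-3}\longrightarrow0 .$$

**Step 3: the part beyond distance $r$.** Take $\varepsilon=\sqrt{\log s/s}$, which is $\le1$ for large $s$. Then $\varepsilon r=(\log s)^{3/2}\to\infty$, so for large $s$ the right side of (14) is increasing in $|y|$ for $|y|\ge r$. By Chebyshev's inequality, (13), and $\psi_\varepsilon(x)\le\varphi_0^I(x)^{-1}$,
$$Q_s(x,\{|y|>r\})\le C\,s^{|\varrho^I|^2}\varphi_0^I(x)^{-1}(1+r)^{N_I}e^{-c_1(\log s)^{3/2}}\longrightarrow0,$$
because $e^{\varepsilon^2|\varrho^I|^2s}=s^{|\varrho^I|^2}$. Both bounds are uniform for $x$ in compact sets. $\square$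

## 8. A comparison principle in a box

The averaging picture of Section 6 is formal, since the reduced equation holds only over a bounded region. The next lemma makes it rigorous. It bounds a solution at the final time by its initial values on the good set, and the error collects the mass on the bad set and what leaks through the boundary.

**Lemma 4.** Let $s,\kappa\ge1$, $R>0$, $\eta\ge0$, $z_0\in\mathfrak a_I$, $\sigma:[0,s]\to[1,4]$ continuous, and $\mathcal Z=\{(x,z)\in\mathbb X_I\times\mathfrak a_I:|x|<\kappa,\ |z-z_0|<\kappa\}$. Let $U\ge0$ be continuous on $[0,s]\times\overline{\mathcal Z}$ and smooth on $(0,s]\times\mathcal Z$, with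
$$\partial_rU=\mathcal L_xU+\sigma(r)\Delta_zU-qU,$$
where $q$ is a function on $(0,s]\times\mathcal Z$ with $|q|\le\eta$. Put $M=\sup U$, and let $A^+$ (resp. $A^-$) be the supremum (resp. infimum) of $U(0,\cdot)$ over $\{(x,z)\in\overline{\mathcal Z}:x\in\mathrm{Good}_R\}$, assumed nonempty. Then for $|x_0|<\kappa$
$$e^{-\eta s}U(s,x_0,z_0)\le A^++M\epsilon,\qquad e^{\eta s}U(s,x_0,z_0)\ge A^-(1-\epsilon),\tag{16}$$
$$\epsilon=Q_s(x_0,\mathrm{Bad}_R)+C\varphi_0^I(x_0)^{-1}e^{|\varrho^I|^2s}(1+\kappa)^{N_I}e^{-c_1\kappa}+8ds/\kappa^2,$$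
with $C$ depending only on $\mathbb X_I$.

*Proof.* Let $\mathcal A=\mathcal L_x+\sigma\Delta_z$.

**Step 1: a barrier at the boundary of the box.** Put
$$\Theta(r,x,z)=\frac{e^{|\varrho^I|^2r}}{m_\kappa\,\varphi_0^I(x)}+\frac{|z-z_0|^2+8dr}{\kappa^2},\qquad m_\kappa=\inf_{|x|=\kappa}\varphi_0^I(x)^{-1}\ge c(1+\kappa)^{-N_I}e^{c_1\kappa},$$
the last inequality being (14) with $\varepsilon=1$. Since $\mathcal L(1/\varphi_0^I)=(\varphi_0^I)^{-1}(\Delta_{\mathbb X_I}+|\varrho^I|^2)1=|\varrho^I|^2/\varphi_0^I$, the first summand is annihilated by $\partial_r-\mathcal A$. For the second, $(\partial_r-\mathcal A)$ gives $(8d-2d\sigma)/\kappa^2\ge0$. So $(\partial_r-\mathcal A)\Theta\ge0$; also $\Theta\ge0$, and $\Theta\ge1$ on $[0,s]\times\partial\mathcal Z$.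

**Step 2: the bad mass as a solution.** The function $Q_r(x):=Q_r(x,\mathrm{Bad}_R)\in[0,1]$ satisfies $\partial_rQ=\mathcal LQ$ for $r>0$, because by (12) $e^{-|\varrho^I|^2r}\varphi_0^IQ_r$ solves the heat equation on $\mathbb X_I$. If $x\in\mathrm{Bad}_R$, then $Q_r(x')\to1$ as $(r,x')\to(0,x)$. Indeed $\mathrm{Bad}_R$ is open, so for $x'$ near $x$ the set $\mathrm{Good}_R$ lies at distance at least some $\delta>0$ from $x'$, and $1-Q_r(x')\le\frac{e^{|\varrho^I|^2r}}{\varphi_0^I(x')}\int_{d(x',y)\ge\delta}h^I_r(x',y)dy\to0$.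

**Step 3: two supersolutions.** Since $U\ge0$ and $|q|\le\eta$,
$$(\partial_r-\mathcal A)(e^{-\eta r}U)=e^{-\eta r}(-\eta-q)U\le0\le e^{\eta r}(\eta-q)U=(\partial_r-\mathcal A)(e^{\eta r}U).$$
Hence
$$W^+=A^++M(Q+\Theta)-e^{-\eta r}U,\qquad W^-=e^{\eta r}U-A^-(1-Q-\Theta)$$
satisfy $(\partial_r-\mathcal A)W^\pm\ge0$ in $(0,s]\times\mathcal Z$; note $A^\pm\ge0$.

**Step 4: their lower limits on the parabolic boundary $([0,s]\times\partial\mathcal Z)\cup(\{0\}\times\overline{\mathcal Z})$ are $\ge0$.**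

* At $[0,s]\times\partial\mathcal Z$: $\Theta\ge1$ gives $\liminf W^+\ge M-U\ge0$, and $1-Q-\Theta$ has $\limsup\le0$, so $\liminf W^-\ge0$.
* At $r=0$, $x\in\mathrm{Good}_R$: as $Q,\Theta\ge0$, $\liminf W^+\ge A^+-U\ge0$ and $\liminf W^-\ge U-A^-\ge0$.
* At $r=0$, $x\in\mathrm{Bad}_R$: $Q\to1$ gives $\liminf W^+\ge M-U\ge0$ and $\liminf W^-\ge0$.

**Step 5: the minimum principle.** Let $W=W^\pm$ and $\delta>0$. If $\inf(W+\delta r)<0$, a minimizing sequence has a limit point in $[0,s]\times\overline{\mathcal Z}$, which by Step 4 is not on the parabolic boundary. So the infimum is attained at a point of $(0,s]\times\mathcal Z$. There $\partial_rW+\delta\le0$ and, at a spatial minimum, $\mathcal AW\ge0$; so $(\partial_r-\mathcal A)W\le-\delta<0$, a contradiction. Hence $W+\delta r\ge0$ for all $\delta>0$, and $W^\pm\ge0$. Evaluate at $(s,x_0,z_0)$, where $Q+\Theta=Q_s(x_0,\mathrm{Bad}_R)+\frac{e^{|\varrho^I|^2s}}{m_\kappa\varphi_0^I(x_0)}+\frac{8ds}{\kappa^2}\le\epsilon$. This is (16). $\square$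

## 9. The tube around $(t_j,H_j)$

Let $t_j\to\infty$, $H_j\in\overline{\mathfrak a^+}$ and $I\ne\emptyset$ be such that
$$\alpha(H_j)\text{ is bounded for }\alpha\in I,\qquad\alpha(H_j)\to+\infty\text{ for simple }\alpha\notin I.\tag{17}$$
Write $a_j=(H_j)_I$ and $x_j=\exp(H_j^I)\cdot o\in\mathbb X_I$. For $\alpha\in I$ we have $\alpha(H_j^I)=\alpha(H_j)\ge0$, so $x_j^+=H_j^I$ is bounded. Every $\beta\in\mathcal C$ contains a simple root outside $I$ with a positive integer coefficient, so $\mu_j=\min_{\beta\in\mathcal C}\beta(H_j)\to\infty$ (with $\mu_j=\infty$ if $\mathcal C=\emptyset$). Choose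
$$s_j=\min(\mu_j,t_j)^{1/8}\to\infty,\qquad\kappa_j=s_j^2,\qquad R_j=s_j^{1/4},\qquad T_j=t_j-s_j.\tag{18}$$
Then $\kappa_j/\mu_j\to0$, $\kappa_j^2/t_j\to0$, $s_j/t_j\to0$. The *tube* is the set of $(\tau,x,z)$ with $T_j\le\tau\le t_j$, $|x|\le\kappa_j$, $|z-a_j|\le\kappa_j$. To such a point attach $a=\frac\tau{t_j}z$ and $H'=x^++a$. The point $(t_j,H_j)$ corresponds to $(\tau,x,z)=(t_j,x_j,a_j)$. Below, $o(1)$ and $\asymp$ are uniform over the tube as $j\to\infty$. We collect what is needed to apply Lemma 4.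

**(T1) The large roots are nearly constant, and the potential is negligible.** For $\beta\in\mathcal C$ write $\beta(a)-\beta(a_j)=\frac\tau{t_j}\beta(z-a_j)+(\frac\tau{t_j}-1)\beta(a_j)$. With $|\beta(x^+)|\le|\beta|\kappa_j$ this gives $|\beta(H')-\beta(a_j)|\le2|\beta|\kappa_j+\frac{s_j}{t_j}|\beta(a_j)|$. Also $\beta(a_j)=\beta(H_j)+O(1)$ and $\beta(H_j)\ge\mu_j\gg\kappa_j$. So $\beta(H')=\beta(H_j)(1+o(1))$. For large $j$ the tube therefore lies over $\Omega_{\mu_j/2}$. Moreover $H'\in\overline{\mathfrak a^+}$: simple roots outside $I$ belong to $\mathcal C$, and $\alpha(H')=\alpha(x^+)\ge0$ for $\alpha\in I$. By Lemma 2, $|q|\le\eta_j:=C_0e^{-\mu_j}$ on the tube, and $\eta_js_j\to0$. (If $\mathcal C=\emptyset$, $\eta_j=0$.)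

**(T2) The factor $\mathbf b$ is nearly constant.** Since $\frac a\tau-\frac{a_j}{t_j}=\frac{z-a_j}{t_j}$, and since $x^+$ has norm at most $\kappa_j$ and $H_j^I$ is bounded, $\big|\frac{H'}{2\tau}-\frac{H_j}{2t_j}\big|\le C(\kappa_j+1)/t_j\to0$. By the Lipschitz property in (F3), $\mathbf b(-i\frac{H'}{2\tau})=(1+o(1))\,\mathbf b(-i\frac{H_j}{2t_j})$. Also $\tau/t_j\to1$, and $e^{-|x^+|^2/4\tau}\to1$ because $\kappa_j^2/t_j\to0$.

**(T3) The stationary solution $u^0$.** Let $\boldsymbol\pi_c=\prod_{\beta\in\mathcal C_0}\langle\beta,\cdot\rangle$. Then $\boldsymbol\pi(H')=\boldsymbol\pi_I(x^+)\boldsymbol\pi_c(H')$, by (T1) $\boldsymbol\pi_c(H')=(1+o(1))\boldsymbol\pi_c(H_j)$, and $\langle\varrho,H'\rangle=\langle\varrho^I,x^+\rangle+\langle\varrho_I,H'\rangle$. Since $\beta(H')\ge\mu_j/2$ on $\mathcal C$, $J^{1/2}(H')=e^{\langle\varrho_I,H'\rangle}(1+o(1))$. Now (F1) for $\mathbb X$ and for $\mathbb X_I$ gives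
$$u^0(H')=\frac{J^{1/2}\varphi_0}{\varphi_0^I}\asymp\prod_{\beta\in\mathcal C_0}(1+\beta(H'))\asymp\boldsymbol\pi_c(H_j).$$
If moreover $x\in\mathrm{Good}_{R_j}$, then $\alpha(H')\to\infty$ uniformly for all simple $\alpha$, and (F2) for $\mathbb X$ and $\mathbb X_I$ gives
$$u^0(H')=(C_I+o(1))\,\boldsymbol\pi_c(H_j),\qquad C_I=c_3/c_3^I .$$
Taking $\tau=t_j$, so $a=z$, both statements hold in particular for $H'=x^++a$ with $|x|\le\kappa_j$, $|a-a_j|\le\kappa_j$.

**(T4) The expected size.** Let
$$U_j=\mathbf b\Big(-i\frac{H_j}{2t_j}\Big)^{-1}t_j^{-\frac\ell2-N+\frac d2}\,\boldsymbol\pi_c(H_j)\tag{19}$$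
and let $u_f$ be built from $f$ as $u$ was built from $h$. Since $|H'|^2=|x^+|^2+|a|^2$,
$$u_f(\tau,H')=\frac{e^{|\varrho|^2\tau}J^{1/2}f_\tau(H')}{\varphi_0^I\,g_\tau(a)}=\mathbf b\Big(-i\frac{H'}{2\tau}\Big)^{-1}\tau^{-\frac\ell2-N+\frac d2}\,e^{-|x^+|^2/4\tau}\,u^0(H').\tag{20}$$
By (T2) and (T3): $u_f\asymp U_j$ on the tube, and $u_f=(C_I+o(1))U_j$ at points with $x\in\mathrm{Good}_{R_j}$.

**(T5) The initial values on the good set.** The function $\tilde u$ of (11) with $t=t_j$ satisfies
$$\frac{\tilde u(\tau,x,z)}{u_f(\tau,H')}=\frac{h_\tau(\exp H')}{f_\tau(H')} .$$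
At $\tau=T_j\to\infty$ and $x\in\mathrm{Good}_{R_j}$ all simple roots are large at $H'$, so (F4) and (T4) give $\tilde u=(c_5C_I+o(1))U_j$.

**(T6) The error of Lemma 4.** With $(s,\kappa,R,x_0,z_0)=(s_j,\kappa_j,R_j,x_j,a_j)$ we have $\epsilon=\epsilon_j\to0$. The first term tends to $0$ by Lemma 3, as $x_j$ is bounded. The second is at most $Ce^{|\varrho^I|^2s_j}(1+s_j^2)^{N_I}e^{-c_1s_j^2}\to0$. The third is $8d/s_j^3\to0$. For large $j$ we have $s_j,\kappa_j\ge1$ and $|x_j|<\kappa_j$, and the good set meets the box because $R_j/\kappa_j\to0$.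

## 10. Three applications of the comparison: $\varphi_0$ near walls, a global bound, the limit

**Step 1: the exact size of $u^0$ at $H_j$.** This identifies $f_{t_j}(H_j)$, not just its order of magnitude, near the walls. Apply Lemma 4 to the time-independent function $U=u^0$, which by (9) satisfies the equation with $\sigma\equiv1$, and with $\eta=\eta_j$. By (T3), $M\le C\boldsymbol\pi_c(H_j)$ and $A^\pm=(C_I+o(1))\boldsymbol\pi_c(H_j)$. Since $\epsilon_j\to0$ and $\eta_js_j\to0$, both inequalities of (16) give the same limit: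
$$u^0(H_j)\sim C_I\,\boldsymbol\pi_c(H_j),\qquad\text{so, by (20) and (T2),}\qquad u_f(t_j,H_j)\sim C_IU_j.\tag{21}$$

**Step 2: $\sup_{t\ge1}S(t)<\infty$.** Lemma 4 for $\tilde u$ needs a bound $M\le CU_j$ on the whole tube, including the bad set, where (F4) says nothing. We get it by applying the lemma at a nearly maximal point. Let $S^*(t)=\sup_{1\le\tau\le t}S(\tau)$, finite by Lemma 1, and suppose that $S^*$ is unbounded. For each integer $j\ge1$ choose $t_j\in[1,j]$ and $H_j\in\overline{\mathfrak a^+}$ with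
$$\frac{h_{t_j}(\exp H_j)}{f_{t_j}(H_j)}\ge\tfrac12S^*(j).$$
Then $t_j\to\infty$, since by Lemma 1 the ratio is bounded for $t$ in a bounded interval. Put $S_j=S^*(t_j)$. Then $\frac12S^*(j)\le S_j\le S^*(j)$, so $S_j\to\infty$, and the ratio at $(t_j,H_j)$ is at least $\frac12S_j$. Pass to a subsequence along which each $\alpha(H_j)$, $\alpha$ simple, is bounded or tends to $\infty$, and let $I$ be the set of bounded ones. If $I=\emptyset$, (F4) shows that the ratio converges, against $S_j\to\infty$.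

Otherwise (17) holds, and we use the tube. For $\tau\in[T_j,t_j]\subset[1,t_j]$ (large $j$) we have $h_\tau\le S_jf_\tau$, so $\tilde u\le S_ju_f\le CS_jU_j$ on the tube, by (T4). By (T5), $A^+\le CU_j$. At the end point, (T4) gives $\tilde u(t_j,x_j,a_j)\ge\frac12S_ju_f(t_j,H_j)\ge c'S_jU_j$ with $c'>0$. Apply Lemma 4 to $U(r,\cdot)=\tilde u(T_j+r,\cdot)$, with $\sigma(r)=(t_j/(T_j+r))^2\in[1,4]$ for large $j$ and $\eta=\eta_j$:
$$c'S_jU_j\le e^{\eta_js_j}\big(CU_j+CS_jU_j\,\epsilon_j\big).$$
For large $j$ this gives $S_j(c'-o(1))\le2C$, which contradicts $S_j\to\infty$.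

The point is that $M$ enters (16) only multiplied by $\epsilon_j$, so even the large bound $CS_jU_j$ is harmless.

**Step 3: proof of Theorem 1.** Let $t_j\to\infty$ and $H_j\in\overline{\mathfrak a^+}$ be arbitrary. It suffices to show that every subsequence has a further subsequence along which $h_{t_j}(\exp H_j)/f_{t_j}(H_j)\to c_5$. Pass to one for which each $\alpha(H_j)$, $\alpha$ simple, is bounded or tends to $\infty$. If all tend to $\infty$, this is case (i) of Theorem 2. Otherwise (17) holds with $I\ne\emptyset$. By Step 2 and (T4), $M=\sup\tilde u\le CU_j$ on the tube; by (T5), $A^\pm=(c_5C_I+o(1))U_j$. Lemma 4, applied to $\tilde u$ as in Step 2, gives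
$$e^{-\eta_js_j}(c_5C_I+o(1))(1-\epsilon_j)\,U_j\le\tilde u(t_j,x_j,a_j)\le e^{\eta_js_j}\big(c_5C_I+o(1)+C\epsilon_j\big)U_j,$$
that is, $\tilde u(t_j,x_j,a_j)\sim c_5C_IU_j$. Divide by $u_f(t_j,H_j)\sim C_IU_j$ from (21). By (T5) the quotient is $h_{t_j}(\exp H_j)/f_{t_j}(H_j)$, and it tends to $c_5$. This proves (2), and (3) is equivalent, as shown in Section 1. $\blacksquare$

## 11. Explicit form at the walls, the two-sided estimate, and small times

**Corollary 1** (explicit form at the walls)**.** If $t_j\to\infty$, $\alpha(H_j)$ is bounded for $\alpha\in I\ne\emptyset$ and $\alpha(H_j)\to\infty$ for the other simple roots, then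
$$\varphi_0(\exp H_j)\sim\frac{c_3}{c_3^I}\ \prod_{\beta\in\Sigma^{++}\setminus\Sigma_I}\langle\beta,H_j\rangle\ \ \varphi_0^I(\exp H_j^I)\ e^{-\langle\varrho_I,H_j\rangle},$$
and inserting this in Theorem 1 gives the corresponding formula for $h_{t_j}(\exp H_j)$.

*Proof.* This is (21), $J^{1/2}\varphi_0/\varphi_0^I\sim C_I\boldsymbol\pi_c(H_j)$ at $H_j$, together with $J^{1/2}(H_j)\sim e^{\langle\varrho_I,H_j\rangle}$. $\square$

For $SL(3,\mathbb R)$ with $\alpha_1(H_j)$ bounded and $\alpha_2(H_j)\to\infty$ the corollary reads $\varphi_0(\exp H_j)\sim\frac{c_3}{c_3^I}\,\alpha_2(H_j)\,(\alpha_1+\alpha_2)(H_j)\,\varphi_0^I(\exp H_j^I)\,e^{-\alpha_2(H_j)-\frac12\alpha_1(H_j)}$, with $\varphi_0^I$ the ground spherical function of the hyperbolic plane.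

**Corollary 2** (global two-sided estimate, due to Anker–Ji and Anker–Ostellari)**.** Uniformly for all $t>0$ and $H\in\overline{\mathfrak a^+}$,
$$h_t(\exp H)\asymp t^{-\frac n2}\prod_{\alpha\in\Sigma^{++}}(1+\alpha(H))\,(1+t+\alpha(H))^{\frac{m_\alpha+m_{2\alpha}}2-1}\ e^{-|\varrho|^2t-\langle\varrho,H\rangle-\frac{|H|^2}{4t}} .$$

*Proof.* Put $k_\alpha=\frac{m_\alpha+m_{2\alpha}}2-1$. By (3) there is $T$ with $h_t\asymp f_t$ for $t\ge T$; on $[1,T]$ Lemma 1 gives the same. By (F1) and (F3), for $t\ge1$,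
$$f_t(H)\asymp t^{-\frac\ell2-N}\prod_{\Sigma^{++}}(1+\alpha(H))\Big(1+\frac{\alpha(H)}t\Big)^{k_\alpha}e^{-\langle\varrho,H\rangle-|\varrho|^2t-\frac{|H|^2}{4t}} .$$
For $t\ge1$ we have $1+t+\alpha(H)\asymp t(1+\frac{\alpha(H)}t)$, and $\sum_{\Sigma^{++}}k_\alpha=\frac{n-\ell}2-N$. So the powers of $t$ agree, $-\frac n2+\frac{n-\ell}2-N=-\frac\ell2-N$, and this is the claimed expression. For $t\le1$, Lemma 1 gives $h_t\asymp k_t\asymp t^{-n/2}e^{-\langle\varrho,H\rangle-|H|^2/4t}\prod_{\Sigma^{++}}(1+\alpha(H))^{k_\alpha+1}$. Here $1+t+\alpha(H)\asymp1+\alpha(H)$ and $e^{-|\varrho|^2t}\asymp1$, so this is again the claimed expression. $\square$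

**Corollary 3** (the condition $t_j\to\infty$ cannot in general be dropped)**.** If $n\ne\ell+2N$, for example for the hyperbolic plane, the asymptotics (2) fail for $H_j\equiv0$ and every sequence $t_j\to0$, and there is a $t_0>0$ for which they fail for $t_j\equiv t_0$, $H_j\equiv0$.

*Proof.* Lemma 1 at $H=0$ gives $h_t(e)\sim(4\pi t)^{-n/2}$ as $t\to0$, while $f_t(0)=\mathbf b(0)^{-1}t^{-\ell/2-N}e^{-|\varrho|^2t}$. So $h_t(e)/f_t(0)\sim\mathrm{const}\cdot t^{(\ell+2N-n)/2}$, which tends to $0$ or to $\infty$ as $t\to0$. In particular there is a $t_0>0$ with $h_{t_0}(e)\ne c_5f_{t_0}(0)$, and for the constant sequences $t_j\equiv t_0$, $H_j\equiv0$ the quotient is a constant different from $1$. For the hyperbolic plane, $n=2$ and $\ell+2N=3$. $\square$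

In Example 1, on the other hand, $n=3=\ell+2N$, and there (2) is an identity for all $t>0$.
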